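\title{The dimension of harmonic measure on a Galton--Watson tree increases with the bias}

\begin{abstract}
On a supercritical Galton--Watson tree with mean offspring $m$, conditioned on non-extinction, the $\lambda$-biased random walk is transient for $0<\lambda<m$, and its harmonic measure has a deterministic Hausdorff dimension $d_\lambda$. We prove that $\lambda\mapsto d_\lambda$ is strictly increasing on $(0,m)$ for every non-degenerate reproduction law with a finite $k\log k$ moment. The proof goes through finite levels: the mean entropy of the first vertex visited at level $n$ is non-decreasing in $\lambda$. Its derivative is a sum over pairs of leaves; after averaging over the tree, each term becomes a covariance along a spine, and a correlation inequality of FKG type gives its sign.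
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathbf p=(p_k)_{k\ge0}$ be a probability law on the non-negative integers, the \emph{reproduction law}, such that
\begin{equation}\label{eq:hyp}
1<m:=\sum_k kp_k<\infty,\qquad \sum_{k\ge1}p_k\,k\log k<\infty,\qquad \mathbf p\text{ is not a Dirac mass.}
\end{equation}
A Galton--Watson tree with law $\mathbf p$, or GW($\mathbf p$) tree, is a random rooted tree whose vertices have independent numbers of children, each with law $\mathbf p$. Since $m>1$, it is infinite with positive probability. Let $T$ be such a tree conditioned on being infinite. We write $\varnothing$ for the root, $|x|$ for the level of a vertex $x$ (its distance to the root), $x^-$ for its parent and $\nu(x)$ for its number of children, and we attach an extra vertex $\varnothing_*$ as the parent of the root.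

For $\lambda>0$, the \emph{$\lambda$-biased random walk} $(X_k)_{k\ge0}$ on $T\cup\{\varnothing_*\}$ moves from $x\in T$ to $x^-$ with probability $\frac{\lambda}{\lambda+\nu(x)}$ and to each child of $x$ with probability $\frac1{\lambda+\nu(x)}$; from $\varnothing_*$ it moves to $\varnothing$. It starts at $\varnothing$ unless stated otherwise. The boundary $\partial T$ is the set of rays, that is, of infinite self-avoiding paths $\xi=(\xi_0=\varnothing,\xi_1,\xi_2,\dots)$ from the root. It carries the metric $e^{-|\xi\wedge\eta|}$, where $|\xi\wedge\eta|$ is the length of the common initial segment of $\xi$ and $\eta$. We take the following two facts as known, for every law satisfying \eqref{eq:hyp} and every $\lambda\in(0,m)$.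
\begin{itemize}
\item[(K1)] For almost every $T$ the walk is transient. It therefore converges almost surely to a ray $\xi$: for each $n$, $X_k$ is a descendant of $\xi_n$ for all large $k$. The law $\mu^T_\lambda$ of $\xi$ given $T$ is the \emph{harmonic measure}.
\item[(K2)] There is a deterministic constant $d_\lambda=d_\lambda(\mathbf p)$ such that, for almost every $T$, the Hausdorff dimension of $\mu_\lambda^T$ is $d_\lambda$; equivalently, for $\mu^T_\lambda$-almost every ray $\xi$,
\begin{equation}\label{eq:dim}
\lim_{n\to\infty}-\frac1n\log\mu_\lambda^T\bigl(\{\eta\in\partial T:\eta_n=\xi_n\}\bigr)=d_\lambda .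
\end{equation}
\end{itemize}
The set in \eqref{eq:dim} is the closed ball of radius $e^{-n}$ around $\xi$, and \eqref{eq:dim} is the only description of $d_\lambda$ that we use. It says that the vertex through which the walk finally leaves level $n$ typically has probability about $e^{-nd_\lambda}$: the walk chooses among about $e^{nd_\lambda}$ vertices, while the mean size of level $n$ in a GW($\mathbf p$) tree is $m^n$.

The following question is posed in the literature and is stated as open in \cite{question}: \emph{is $d_\lambda$ a monotonic function of $\lambda$ on $(0,m)$?} Monotonic is meant in the weak sense, non-increasing or non-decreasing.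

To see which answer to expect, take $p_0=0$. On the regular tree in which every vertex has $k$ children, symmetry gives each ball in \eqref{eq:dim} the mass $k^{-n}$, and the limit is $\log k$ for every $\lambda$; this is the case excluded in \eqref{eq:hyp}. Otherwise, setting $\lambda=0$ gives the walk that always steps to a uniform child. It ignores how large the subtrees of the children are, whereas the uniform law on level $n$, which has the largest entropy, weights each child by its number of descendants. A positive bias lets the walk test a subtree before committing to it. If $\beta_y$ is the probability that the walk started at a child $y$ of the root never returns to the root, then $\xi_1=y$ with probability proportional to $\beta_y$, since each excursion from the root into $T$ starts at a uniform child; and $\beta_y$ is larger when the subtree of $y$ is larger. One guesses that more bias means more testing, a more evenly spread exit law and a larger dimension. On a fixed tree the finite-level version of this guess is false (Example~\ref{ex:three}). On average over Galton--Watson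 trees it is true.

Let $q<1$ be the extinction probability, $f(s)=\sum_kp_ks^k$, and let $\mathbf p^*$ be the law with generating function
\[
f^*(s)=\frac{f(q+(1-q)s)-q}{1-q}.
\]
It is the reproduction law of the subtree of vertices with infinite progeny (Section~\ref{sec:red}), and $\mathbf p^*=\mathbf p$ when $p_0=0$.

\begin{theorem}\label{thm:main}
Let $\mathbf p$ satisfy \eqref{eq:hyp}. Then $\lambda\mapsto d_\lambda(\mathbf p)$ is non-decreasing, and in fact strictly increasing, on $(0,m)$: for every $[\lambda_1,\lambda_2]\subset(0,m)$ there is $c>0$ such that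
\[
d_{\lambda''}-d_{\lambda'}\ge c\,(\lambda''-\lambda')\qquad\text{whenever }\lambda_1\le\lambda'<\lambda''\le\lambda_2 .
\]
Consequently $\sum_kp^*_k\log k<d_\lambda<\log m$ for all $\lambda\in(0,m)$.
\end{theorem}

The core of the proof is a statement about finite levels, valid for every bias. Let $H(\mu)=-\sum_z\mu(z)\log\mu(z)$ be the Shannon entropy.

\begin{theorem}\label{thm:finite}
Let $p_0=0$ and $m<\infty$, let $T$ be a GW($\mathbf p$) tree and $n\ge1$, and let $\mu_n$ be the law, given $T$, of the first vertex of level $n$ visited by the $\lambda$-biased walk from $\varnothing$. Then $\lambda\mapsto\mathbb E[H(\mu_n)]$ is non-decreasing on $(0,\infty)$. Moreover $\lambda\mapsto\mathbb E\sum_{|z|=n}\mu_n(z)^r$ is non-decreasing on $(0,\infty)$ for $0<r<1$ and non-increasing for $r>1$.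
\end{theorem}

Sections~\ref{sec:finite} and~\ref{sec:derivative} work on a fixed finite tree and express $\partial_\lambda H(\mu_n)$ as a sum over pairs of leaves. Section~\ref{sec:average} averages this sum over the tree and reduces it to covariances under a tilted product measure, and Section~\ref{sec:fkg} determines their sign and proves Theorem~\ref{thm:finite}. Section~\ref{sec:limit} shows that $\frac1n\mathbb E[H(\mu_n)]\to d_\lambda$, which gives weak monotonicity, and Section~\ref{sec:strict} bounds the covariances from below. The $k\log k$ condition enters only through (K1) and (K2). The condition $\lambda<m$ enters only in Sections~\ref{sec:limit} and~\ref{sec:strict}, through the same two facts, and non-degeneracy is what makes the covariances strictly positive.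

\section{Entropy, labeled trees, and removal of the finite bushes}\label{sec:prelim}

\subsection{Entropy}
For random variables $X,Y$ with finitely many values, $H(X)$ is the entropy of the law of $X$, and $H(X\mid Y)$ is the average over $y$, with weights $P(Y=y)$, of the entropy of the law of $X$ given $Y=y$. We use three facts.
\begin{itemize}
\item[(E1)] If $X$ takes at most $N$ values, then $0\le H(X)\le\log N$.
\item[(E2)] Chain rule: $H(X,Y)=H(Y)+H(X\mid Y)$. Hence $H(X)\le H(Y)+H(X\mid Y)$, with equality if $Y$ is a function of $X$.
\item[(E3)] Fano's inequality: if $X,Y$ take values in a set of $N$ elements, then $H(X\mid Y)\le\log2+P(X\ne Y)\log N$. Indeed, with $I=\mathbf 1_{X\ne Y}$ we have $H(X\mid Y)\le H(I\mid Y)+H(X\mid Y,I)$; the first term is at most $\log 2$, and in the second $X$ is determined by $Y$ on $\{I=0\}$.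
\end{itemize}

\subsection{Labeled trees}\label{sec:labels}
Let $(\nu_u)$ be independent variables with law $\mathbf p$, indexed by the finite words $u$ of positive integers. The set $T$ of words $j_1\cdots j_k$ with $j_{i+1}\le\nu_{j_1\cdots j_i}$ for all $i<k$ is a GW($\mathbf p$) tree, rooted at the empty word. For a fixed word $u$, let $T_u$ be the tree built in the same way from $(\nu_{uv})_v$; on $\{u\in T\}$ it is the subtree of $T$ rooted at $u$. The \emph{branching property} is the following consequence of the construction: the family of the $\nu_v$ such that $u$ is not a prefix of $v$, the variable $\nu_u$, and the GW($\mathbf p$) trees $T_{u1},T_{u2},\dots$ are independent. The first family determines the event $\{u\in T\}$ and the tree $T$ with the strict descendants of $u$ removed.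

When $p_0=0$, let $Z_n\ge1$ be the number of vertices at level $n$ and $W_n=Z_n/m^n$. From $\mathbb EZ_n=m^n$, $\log^+x\le x$ and Jensen's inequality,
\begin{equation}\label{eq:Z}
\log Z_n\le n\log m+\log^+W_n,\qquad \mathbb E\log^+W_n\le1,\qquad \mathbb E\log Z_n\le n\log m .
\end{equation}

\subsection{Reduction to $p_0=0$}\label{sec:red}
Let $T$ be conditioned on non-extinction and let $T^*$ be the subtree of vertices with infinite progeny. It is a standard fact that $T^*$ is a GW($\mathbf p^*$) tree. We have $p_0^*=f^*(0)=0$ because $f(q)=q$, the mean of $\mathbf p^*$ is $(f^*)'(1)=m$, and the $k\log k$ moment of $\mathbf p^*$ is at most that of $\mathbf p$ divided by $1-q$, because the root has no more children in $T^*$ than in $T$. The law $\mathbf p^*$ is not a Dirac mass. If $q=0$ it equals $\mathbf p$. If $q>0$ and $f^*(s)=s^k$, then $k=m\ge2$, and $f(x)=q+(1-q)\bigl(\frac{x-q}{1-q}\bigr)^k$ on $[q,1]$, hence as power series; the coefficient of $x^{k-1}$ is $-kq(1-q)^{1-k}<0$, which is impossible. So $\mathbf p^*$ satisfies \eqref{eq:hyp}.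

The vertices of $T\setminus T^*$ form finite bushes, each hanging from one vertex of $T^*$, and an excursion of the walk into a bush returns almost surely to that vertex. Watch the walk on $T^*\cup\{\varnothing_*\}$ at the times when its position there changes. From $x\in T^*$ the next position is $x^-$ with weight $\lambda$ or a child of $x$ in $T^*$ with weight $1$, so this is the $\lambda$-biased walk on $T^*$, with the same limit ray. Thus $\partial T=\partial T^*$, $\mu_\lambda^T=\mu_\lambda^{T^*}$, and \eqref{eq:dim} gives $d_\lambda(\mathbf p)=d_\lambda(\mathbf p^*)$. It suffices to prove Theorem~\ref{thm:main} when $p_0=0$, the lower bound then reading $\mathbb E\log\nu<d_\lambda$ for $\nu$ of law $\mathbf p$. \emph{From now on $p_0=0$.}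

\section{The hitting law on a finite tree}\label{sec:finite}

Fix $\lambda>0$, $n\ge1$ and a finite rooted tree $\tau$ all of whose leaves are at level $n$; a GW tree with $p_0=0$, cut at level $n$, is of this kind. Vertices of level less than $n$ are called \emph{interior}; each has a child. We write $x\le z$ if $x$ is an ancestor of $z$ or equal to it, $x<z$ if also $x\ne z$, and $\tau_x=\{z:x\le z\}$. The letters $w,z$ denote leaves.

The excursions $\varnothing\to\varnothing_*\to\varnothing$ do not affect which leaf is reached first, so we erase them. The walk then moves from an interior vertex $x$ to each child with probability $1/\Lambda_x$ and, if $x\ne\varnothing$, to the parent with probability $\lambda/\Lambda_x$, where $\Lambda_x=\nu(x)+\lambda\mathbf 1_{x\ne\varnothing}$. Let $P_x$ be its law from $x$, let $\sigma_n$ be the hitting time of level $n$, which is almost surely finite, and put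
\[
U_x(z)=P_x(X_{\sigma_n}=z),\qquad \mu(z)=U_\varnothing(z).
\]
The aim of this section is to factor $\mu(z)$, at any ancestor $u$ of $z$, into a part that only sees the subtree leading to $z$ and a part common to all leaves above $u$.

\subsection*{Quantities seen from below}
For $x\ne\varnothing$ let $h_x(z)$ be the $P_x$-probability that the walk reaches level $n$ before $x^-$, and does so at $z$; it vanishes for $z\notin\tau_x$. Let $\beta_x=\sum_zh_x(z)$ and $\rho_x=1-\beta_x$, the probability of reaching $x^-$ before level $n$. For a leaf $x$, $h_x(x)=\beta_x=1$ and $\rho_x=0$. For interior $x$ let $S_x=\sum_y\beta_y$, the sum over the children $y$ of $x$. All these depend only on $\tau_x$.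

\begin{lemma}\label{lem:below}
Let $x\ne\varnothing$ be interior, $z\in\tau_x$ a leaf and $y$ the child of $x$ with $y\le z$. Then $S_x>0$ and
\begin{equation}\label{eq:below}
h_x(z)=\frac{h_y(z)}{\lambda+S_x},\qquad\beta_x=\frac{S_x}{\lambda+S_x},\qquad\rho_x=\frac\lambda{\lambda+S_x},\qquad h_x(z)=\prod_{x\le v<z}\frac{\rho_v}\lambda .
\end{equation}
\end{lemma}

\begin{proof}
Condition on the first step. A step to $x^-$ contributes nothing. After a step to a child $y'$, the walk either reaches level $n$ before returning to $x$, or returns to $x$ with probability $\rho_{y'}$ and starts afresh. So $\Lambda_xh_x(z)=h_y(z)+h_x(z)\sum_{y'}\rho_{y'}$, and $\Lambda_x-\sum_{y'}\rho_{y'}=\lambda+S_x$. This is the first formula. Summing over $z$ gives the second and the third, and $S_x>0$ follows by induction from the leaves. The last formula iterates the first, since $1/(\lambda+S_v)=\rho_v/\lambda$.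
\end{proof}

\subsection*{Quantities seen from outside}
For interior $u$ let $\pi_u=P_\varnothing(\text{hit }u\text{ before }\sigma_n)$, let $g_\varnothing=0$, and for $u\neq\varnothing$ let
\[
g_u=\lambda\bigl(1-P_{u^-}(\text{hit }u\text{ before }\sigma_n)\bigr)\in[0,\lambda].
\]
A walk stopped on hitting $u$ never sees what lies above $u$. So \emph{$\pi_u$ and $g_u$ depend only on the tree with the strict descendants of $u$ removed}; this is what will make them independent of the subtrees above $u$.

For interior $v,u$ let $G(v,u)$ be $1/\Lambda_u$ times the expected number of visits to $u$ before $\sigma_n$ under $P_v$, and let $G(v,u)=0$ if $v$ is a leaf. With this normalization, $G(v,u)$ is the expected number of steps from $u$ to a given child before level $n$ is reached. Let $\theta(u)=P_\varnothing(X_{\sigma_n}\in\tau_u)=\sum_{w\in\tau_u}\mu(w)$.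

\begin{lemma}\label{lem:green}
Let $u$ be interior, $y$ a child of $u$ and $w\in\tau_y$ a leaf. Then
\begin{equation}\label{eq:green}
G(\varnothing,u)=\frac{\pi_u}{S_u+g_u},\qquad\mu(w)=G(\varnothing,u)\,h_y(w),\qquad\theta(u)=G(\varnothing,u)\,S_u .
\end{equation}
\end{lemma}

\begin{proof}
From $u$, the walk fails to return to $u$ before $\sigma_n$ with probability $(S_u+g_u)/\Lambda_u$: a step to a child $y'$ is final with probability $\beta_{y'}$, and a step to the parent with probability $g_u/\lambda$. The number of visits under $P_u$ is geometric with mean $\Lambda_u/(S_u+g_u)$, which gives the first formula. The event $X_{\sigma_n}=w$ occurs exactly when some step $u\to y$ made before level $n$ is reached is followed by a path that reaches level $n$ at $w$ before returning to $u$, and at most one step has this property. By the Markov property after each step $u\to y$, the probability is the expected number of such steps times $h_y(w)$. Summing over $y$ and $w$ gives the third formula.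
\end{proof}

For $u=\varnothing$, \eqref{eq:green} reads $\mu(w)=h_y(w)/S_\varnothing$. This is enough to treat two small cases by hand.

\begin{example}[height two]\label{ex:two}
Let $n=2$. For a leaf $z$ with parent $y$ we have $S_y=\nu(y)$, so $h(z):=h_y(z)=1/(\lambda+\nu(y))$, and $\mu$ is proportional to $h$. As $\lambda$ goes from $0$ to $\infty$, $\mu$ moves from the law of two uniform steps to the uniform law on the leaves. We have $\partial_\lambda\log h=-h$, and $\partial_\lambda\log\mu$ differs from this by a constant and has $\mu$-mean $\sum_z\partial_\lambda\mu(z)=0$. So $\partial_\lambda\log\mu(z)=-h(z)+\sum_w\mu(w)h(w)$, and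
\[
\partial_\lambda H(\mu)=-\sum_z\mu(z)\,\partial_\lambda\log\mu(z)\,\log\mu(z)=\frac12\sum_{w,z}\mu(w)\mu(z)\,\bigl(h(w)-h(z)\bigr)\bigl(\log h(w)-\log h(z)\bigr)\ge0 .
\]
The derivative of the entropy is a covariance under $\mu$ between $\log h$ and the rate at which a leaf loses weight when $\lambda$ grows. The heavy leaves lose weight fastest, and every pair of leaves contributes with the right sign.
\end{example}

\begin{example}[height three]\label{ex:three}
Let the root have two children $y,y'$. Let $y$ have one child, which carries two leaves; let $y'$ have two children, each carrying one leaf. By \eqref{eq:below}, $S_y=\frac2{\lambda+2}$ and $S_{y'}=\frac2{\lambda+1}$, so for leaves $w\in\tau_y$, $z\in\tau_{y'}$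
\[
h_y(w)=\frac1{\lambda^2+2\lambda+2},\qquad h_{y'}(z)=\frac1{\lambda^2+\lambda+2},\qquad \frac{\mu(w)}{\mu(z)}=1-\frac1{\lambda+2+2/\lambda}.
\]
The ratio is less than $1$, tends to $1$ as $\lambda\to0$ and as $\lambda\to\infty$, decreases on $(0,\sqrt2]$ and increases on $[\sqrt2,\infty)$. Since $H(\mu)$ is $\log2$ plus the entropy of $(\theta(y),\theta(y'))$, and $\theta(y)/\theta(y')$ is this ratio, $H(\mu)$ decreases on $(0,\sqrt2]$ and increases afterwards. So Theorem~\ref{thm:finite} fails without the expectation.
\end{example}

\section{The derivative of the hitting law}\label{sec:derivative}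

We look for the analogue, at any height, of the pair formula of Example~\ref{ex:two}. Differentiating the product in \eqref{eq:below} directly brings in the derivatives of all the $S_v$, each of which involves a whole subtree. It is better to differentiate the linear system solved by $U$, and then to group the terms by pairs of leaves and their branch point. What then plays the role of the rate of loss is, for $y\ne\varnothing$ and a leaf $w\in\tau_y$,
\begin{equation}\label{eq:Phi}
\Phi_y(w)=\frac1\lambda\sum_{y\le x<w}\ \prod_{y\le v\le x}\rho_v .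
\end{equation}
By the strong Markov property, the product is the probability that the walk from $x$ backtracks to $y^-$ before reaching level $n$; so $\lambda\Phi_y(w)$ adds up these backtracking probabilities along the path from $y$ to $w$. If $y$ is a leaf, $\Phi_y=0$. If the children of $y$ are leaves, $\Phi_y=\rho_y/\lambda=h_y$, as in Example~\ref{ex:two}.

\begin{lemma}\label{lem:derivative}
For every function $\phi$ on the leaves,
\[
\sum_z\partial_\lambda\mu(z)\,\phi(z)=\frac12\sum_{|u|<n}\frac{\pi_u}{(S_u+g_u)^2}\sum_{y\ne y'}\ \sum_{w\in\tau_y,\,z\in\tau_{y'}}h_y(w)h_{y'}(z)\,\bigl(\Phi_y(w)-\Phi_{y'}(z)\bigr)\bigl(\phi(z)-\phi(w)\bigr),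
\]
where $(y,y')$ runs over the ordered pairs of distinct children of $u$.
\end{lemma}

\begin{proof}
\emph{Differentiating the Dirichlet problem.} For a function $V$ on $\tau$ and interior $x$ let
\[
(A_\lambda V)(x)=\sum_{y\text{ child of }x}(V_y-V_x)+\lambda\mathbf 1_{x\ne\varnothing}(V_{x^-}-V_x).
\]
Conditioning on the first step shows that $A_\lambda U(z)=0$ at interior vertices, with boundary values $\mathbf 1_{x=z}$ that do not depend on $\lambda$. The same conditioning, applied to the expected number of visits to $u$, gives $-A_\lambda G(\cdot,u)=\mathbf 1_u$. So $-A_\lambda$, acting on functions that vanish on the leaves, is a square matrix with inverse $G$. Hence $U$ is a rational function of $\lambda$, smooth on $(0,\infty)$. Differentiating, $V=\partial_\lambda U(z)$ vanishes on the leaves and satisfies $-(A_\lambda V)(x)=\mathbf 1_{x\ne\varnothing}(U_{x^-}(z)-U_x(z))$, so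
\[
\partial_\lambda\mu(z)=\sum_xG(\varnothing,x)\bigl(U_{x^-}(z)-U_x(z)\bigr),
\]
where, here and below, $x$ runs over the interior vertices other than $\varnothing$.

\emph{Passing to pairs of leaves.} According to whether the walk from $x$ reaches level $n$ or $x^-$ first,
\begin{equation}\label{eq:Ux}
U_x(z)=h_x(z)+\rho_xU_{x^-}(z),
\end{equation}
so $U_{x^-}(z)-U_x(z)=\beta_xU_{x^-}(z)-h_x(z)$. By \eqref{eq:below} and \eqref{eq:green}, $G(\varnothing,x)\beta_x=G(\varnothing,x)S_x/(\lambda+S_x)=\theta(x)\rho_x/\lambda$, and for $w\in\tau_x$, with $y$ the child of $x$ toward $w$, $G(\varnothing,x)h_x(w)=G(\varnothing,x)h_y(w)/(\lambda+S_x)=\mu(w)\rho_x/\lambda$. Therefore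
\[
\sum_z\partial_\lambda\mu(z)\phi(z)=\sum_x\frac{\rho_x}\lambda\Bigl(\theta(x)\sum_zU_{x^-}(z)\phi(z)-\sum_{w\in\tau_x}\mu(w)\phi(w)\Bigr).
\]
Insert $\theta(x)=\sum_{w\in\tau_x}\mu(w)$ in the first term and $1=\sum_zU_{x^-}(z)$ in the second:
\begin{equation}\label{eq:triple}
\sum_z\partial_\lambda\mu(z)\phi(z)=\sum_x\ \sum_{w\in\tau_x}\ \sum_z\frac{\rho_x}\lambda\,\mu(w)\,U_{x^-}(z)\,\bigl(\phi(z)-\phi(w)\bigr).
\end{equation}
Each term moves mass from a leaf $w$ above $x$ to the leaf $z$ reached by a walk restarted at $x^-$.

\emph{Terms with $z\in\tau_x$.} A walk from $x^-$ or from $\varnothing$ that ends at $z$ passes through $x$. So $\mu(z)=\pi_xU_x(z)$, and $U_{x^-}(z)=P_{x^-}(\text{hit }x\text{ before }\sigma_n)\,\mu(z)/\pi_x$. For fixed $x$ these terms sum to a constant times $\sum_{w,z\in\tau_x}\mu(w)\mu(z)(\phi(z)-\phi(w))=0$.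

\emph{Terms with $z\notin\tau_x$.} Let $u$ be the last common ancestor of $w$ and $z$, and let $y,y'$ be its children toward $w$ and $z$. Since $x<w$, the condition $z\notin\tau_x$ means $y\le x<w$. For $y\le v<x$ we have $h_v(z)=0$, so \eqref{eq:Ux} gives $U_v(z)=\rho_vU_{v^-}(z)$, and therefore $U_{x^-}(z)=U_u(z)\prod_{y\le v<x}\rho_v$ with $U_u(z)=\mu(z)/\pi_u$. For fixed $w,z$, summing $\frac{\rho_x}\lambda\prod_{y\le v<x}\rho_v$ over $y\le x<w$ gives $\Phi_y(w)$. Thus \eqref{eq:triple} equals
\[
\sum_{|u|<n}\frac1{\pi_u}\sum_{y\ne y'}\ \sum_{w\in\tau_y,\,z\in\tau_{y'}}\mu(w)\mu(z)\,\Phi_y(w)\,\bigl(\phi(z)-\phi(w)\bigr).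
\]
Exchanging the names $(y,w)$ and $(y',z)$ gives the same sum with $\Phi_y(w)$ replaced by $-\Phi_{y'}(z)$. Take the average of the two expressions and insert $\mu(w)\mu(z)=\pi_u^2h_y(w)h_{y'}(z)/(S_u+g_u)^2$, which is \eqref{eq:green}.
\end{proof}

For entropy and power sums, the factor $G(\varnothing,u)$ that $\mu(w)$ and $\mu(z)$ have in common separates from $\phi(z)-\phi(w)$. We abbreviate $h=h_y(w)$, $h'=h_{y'}(z)$, $\Phi=\Phi_y(w)$, $\Phi'=\Phi_{y'}(z)$.

\begin{corollary}\label{cor:derivative}
With sums as in Lemma~\ref{lem:derivative}, and for $r>0$,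
\begin{align}
\partial_\lambda H(\mu)&=\frac12\sum_{|u|<n}\pi_u\sum_{y\ne y'}\sum_{w,z}\frac{hh'\,(\Phi-\Phi')(\log h-\log h')}{(S_u+g_u)^2},\label{eq:dH}\\
\partial_\lambda\sum_z\mu(z)^r&=-\frac r2\sum_{|u|<n}\pi_u^r\sum_{y\ne y'}\sum_{w,z}\frac{hh'\,(\Phi-\Phi')(h^{r-1}-h'^{\,r-1})}{(S_u+g_u)^{r+1}}.\label{eq:dP}
\end{align}
\end{corollary}

\begin{proof}
Since $\sum_z\partial_\lambda\mu(z)=0$, we have $\partial_\lambda H(\mu)=\sum_z\partial_\lambda\mu(z)\phi(z)$ with $\phi=-\log\mu$, and $\phi(z)-\phi(w)=\log h-\log h'$ by \eqref{eq:green}. For \eqref{eq:dP} take $\phi=r\mu^{r-1}$; then $\phi(z)-\phi(w)=-r\bigl(\frac{\pi_u}{S_u+g_u}\bigr)^{r-1}(h^{r-1}-h'^{\,r-1})$.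
\end{proof}

A pair of leaves contributes to \eqref{eq:dH} with the right sign when $\Phi$ and $h$ are ordered in the same way. In Example~\ref{ex:three}, \eqref{eq:Phi} gives $\Phi=\frac{2\lambda+2}{\lambda^2+2\lambda+2}$ and $\Phi'=\frac{2\lambda+1}{\lambda^2+\lambda+2}$ at the root; clearing denominators, $\Phi-\Phi'$ has the sign of $2-\lambda^2$, while $h<h'$. So single terms can be negative, and the sign must come from the average.

\section{Averaging over the tree}\label{sec:average}

In this section $\mathbf p$ has bounded support and $p_0=0$. Then a GW tree cut at a given height takes finitely many values, all expectations are finite sums, and they commute with $\partial_\lambda$.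

For $l\ge0$ let $T$ be a GW($\mathbf p$) tree cut at height $l$, with an extra parent attached to its root, and let $\beta=\beta^{(l)}$, $h(w)$, $\Phi(w)$, for $|w|=l$, be the quantities $\beta_y,h_y(w),\Phi_y(w)$ with $y$ the root of $T$. Let $T'$ be an independent copy, whose quantities carry a prime. For $\alpha>0$, $\gamma\ge0$ and a function $\psi$ on $(0,\infty)$ put
\[
J_l^{\alpha,\psi}(\gamma)=\mathbb E\sum_{w\in T,\,z\in T'}\frac{h(w)h'(z)\,\bigl(\Phi(w)-\Phi'(z)\bigr)\bigl(\psi(h(w))-\psi(h'(z))\bigr)}{(\gamma+\beta+\beta')^\alpha},\qquad J_l=J_l^{2,\log}.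
\]

\subsection*{Reduction to two independent subtrees}
Apply Corollary~\ref{cor:derivative} to a GW tree cut at level $n$, and take expectations. Fix a word $u$ with $|u|<n$ and two words $y=ui\ne y'=ui'$. On the event that $y,y'\in T$ we have $S_u=s_{y,y'}+\beta_y+\beta_{y'}$, where $s_{y,y'}\ge0$ is the sum of the $\beta$'s of the other children of $u$. By the branching property, the subtrees at $y$ and $y'$ are independent GW trees cut at height $n-|u|-1$, independent of this event and of $\pi_u$, $g_u$, $s_{y,y'}$. Averaging over these two subtrees first, we get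
\begin{align}
\frac d{d\lambda}\mathbb E[H(\mu_n)]&=\frac12\sum_{|u|<n}\mathbb E\Bigl[\mathbf 1_{u\in T}\,\pi_u\sum_{y\ne y'}J_{n-|u|-1}(g_u+s_{y,y'})\Bigr],\label{eq:meanH}\\
\frac d{d\lambda}\mathbb E\sum_z\mu_n(z)^r&=-\frac r2\sum_{|u|<n}\mathbb E\Bigl[\mathbf 1_{u\in T}\,\pi_u^r\sum_{y\ne y'}J^{\,r+1,\psi_r}_{n-|u|-1}(g_u+s_{y,y'})\Bigr],\qquad\psi_r(x)=x^{r-1}.\label{eq:meanP}
\end{align}

\subsection*{Decoupling the two subtrees}
Without its denominator, $J$ would be twice a covariance, up to normalization. The denominator couples $T$ and $T'$, but it is a mixture of products: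
\[
(\gamma+\beta+\beta')^{-\alpha}=\frac1{\Gamma(\alpha)}\int_0^\infty t^{\alpha-1}e^{-t\gamma}\,e^{-t\beta}\,e^{-t\beta'}\,dt .
\]
For $t\ge0$ and a function $F$ of the pair (tree, leaf) set
\[
\langle F\rangle_t=\mathbb E\Bigl[\sum_{|w|=l}h(w)\,e^{-t\beta}F(w)\Bigr],\qquad \mathbb E_t[F]=\frac{\langle F\rangle_t}{\langle1\rangle_t},
\]
and let $\operatorname{Cov}_t$ be the covariance under $\mathbb E_t$. Expand $(\Phi-\Phi')(\psi-\psi')=\Phi\psi+\Phi'\psi'-\Phi\psi'-\Phi'\psi$, writing $\psi$ for $\psi(h)$. For fixed $t$, the independence of $T$ and $T'$ gives $2\langle1\rangle_t\langle\Phi\psi\rangle_t-2\langle\Phi\rangle_t\langle\psi\rangle_t$. The integral over $t$ converges because $\beta+\beta'>0$, and it commutes with the finite sum over trees and leaves. Hence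
\begin{equation}\label{eq:J}
J_l^{\alpha,\psi}(\gamma)=\frac2{\Gamma(\alpha)}\int_0^\infty t^{\alpha-1}e^{-t\gamma}\,\langle1\rangle_t^2\operatorname{Cov}_t\bigl(\Phi,\psi(h)\bigr)\,dt .
\end{equation}
For $l=0$ we have $\Phi=0$, and $J_0^{\alpha,\psi}=0$.

\subsection*{The spine}
It remains to understand the law of $(\Phi,h)$ under $\mathbb E_t$ for $l\ge1$. Both depend on the tree only through the path to the leaf and one number per level. Let $w_0,w_1,\dots,w_l=w$ be the ancestors of $w$, the \emph{spine}; let $s_i$ be the sum of the $\beta$'s of the siblings of $w_{i+1}$, and $\rho_i=\rho_{w_i}$. Since $S_{w_i}=(1-\rho_{i+1})+s_i$, \eqref{eq:below} and \eqref{eq:Phi} give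
\begin{equation}\label{eq:spine}
\rho_l=0,\qquad\rho_i=\frac\lambda{\lambda+1-\rho_{i+1}+s_i}\quad(0\le i<l),
\end{equation}
\[
\beta=1-\rho_0,\qquad h=\prod_{i<l}\frac{\rho_i}\lambda,\qquad\Phi=\frac1\lambda\sum_{i<l}\prod_{j\le i}\rho_j .
\]
The recursion \eqref{eq:spine} makes sense for every $s=(s_0,\dots,s_{l-1})\in[0,\infty)^l$. By downward induction $\rho_i\in(0,1)$ for $i<l$, so $\rho_i,\beta,h,\Phi$ are rational functions of $s$ without poles on $[0,\infty)^l$.

\begin{lemma}[many-to-one formula]\label{lem:mto}
Let $\hat s_0,\dots,\hat s_{l-1}$ be independent, where $\hat s_i$ is the sum of $\hat\nu-1$ independent copies of $\beta^{(l-i-1)}$ and $\hat\nu$ is independent of these copies with $\mathbb P(\hat\nu=k)=kp_k/m$. Then for every function $\Psi$ on $[0,\infty)^l$,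
\[
\mathbb E\sum_{|w|=l}\Psi(s_0,\dots,s_{l-1})=m^l\,\mathbb E\,\Psi(\hat s_0,\dots,\hat s_{l-1}).
\]
\end{lemma}

\begin{proof}
The variables take finitely many values, so by linearity we may take $\Psi=\prod_i\Psi_i(s_i)$. Fix a word $w=j_1\cdots j_l$ with prefixes $w_i$. Then $w\in T$ if and only if $\nu_{w_i}\ge j_{i+1}$ for all $i<l$, and $s_i$ is a function of $\nu_{w_i}$ and of the trees $T_{w_ij}$, $j\ne j_{i+1}$, cut at height $l-i-1$. These data are independent for different $i$. So $\mathbb E[\mathbf 1_{w\in T}\Psi]=\prod_i\sum_{k\ge j_{i+1}}p_ka_{i,k}$, where $a_{i,k}$ is the mean of $\Psi_i$ at a sum of $k-1$ independent copies of $\beta^{(l-i-1)}$. Summing over $j_1,\dots,j_l$ gives $\prod_i\sum_kkp_ka_{i,k}=\prod_im\,\mathbb E\Psi_i(\hat s_i)$.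
\end{proof}

Consequently, under $\mathbb E_t$ the vector $s$ has a law $\mathbb P_t$ with density proportional to
\[
D_t=h\,e^{-t\beta}
\]
with respect to the \emph{product} law of $(\hat s_0,\dots,\hat s_{l-1})$. This product structure is the contribution of the Galton--Watson assumption.

\section{Positive correlation along the spine}\label{sec:fkg}

We shall see that $\Phi$ and $h$ are both non-increasing in every $s_j$: heavier siblings make backtracking less likely and divert the walk from the spine. Two spines whose vectors $s,s'$ are comparable coordinatewise therefore contribute with the right sign. The two spines of Example~\ref{ex:three} have the incomparable vectors $(0,1)$ and $(\frac1{\lambda+1},0)$. Under a product law this pair has the same weight as the comparable pair $(0,0)$, $(\frac1{\lambda+1},1)$, and a density $D$ with $\partial_0\partial_1\log D\ge0$ can only favor the comparable pair. The next lemma turns this observation into an inequality. We write $s^+=(s_1,\dots,s_{l-1})$.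

\begin{lemma}[FKG inequality]\label{lem:fkg}
Let $l\ge1$ and let $\chi_0,\dots,\chi_{l-1}$ be probability measures with finite support in $[0,\infty)$. Let $D>0$ be $C^2$ on $[0,\infty)^l$ with $\partial_i\partial_j\log D\ge0$ for $i\ne j$, and let $P$ be the probability with density proportional to $D$ with respect to $\chi_0\otimes\dots\otimes\chi_{l-1}$. Let $F,\tilde F$ be $C^1$ on $[0,\infty)^l$ with all partial derivatives $\le0$. Then, under $P$,
\[
\operatorname{Cov}(F,\tilde F)\ \ge\ E\bigl[\operatorname{Cov}(F,\tilde F\mid s^+)\bigr]\ \ge\ 0 .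
\]
\end{lemma}

\begin{proof}
We use Chebyshev's inequality: two functions $a,b$ of one real random variable $\zeta$ have covariance $\ge0$ if they are monotone in the same direction, and $\le0$ if in opposite directions, because $\operatorname{Cov}(a,b)=\frac12E[(a(\zeta)-a(\zeta'))(b(\zeta)-b(\zeta'))]$ for an independent copy $\zeta'$. Given $s^+$, both $F$ and $\tilde F$ are non-increasing in $s_0$; this gives the second inequality, and the lemma for $l=1$, where the first inequality is an equality.

Let $l\ge2$ and assume the lemma for $l-1$. We integrate out $s_0$ and check that the hypotheses survive. For $s^+\in[0,\infty)^{l-1}$ let $\bar D(s^+)=\int D(s_0,s^+)\chi_0(ds_0)$, let $Q=Q_{s^+}$ be the law on $s_0$ with density $D(\cdot,s^+)/\bar D(s^+)$ with respect to $\chi_0$, and let $\bar F=Q[F]$, $\bar F_1=Q[\tilde F]$. Under $P$, the vector $s^+$ has density proportional to $\bar D$ with respect to $\chi_1\otimes\dots\otimes\chi_{l-1}$, and $Q_{s^+}$ is the conditional law of $s_0$. The integrals are finite sums, so $\bar D$ is $C^2$ and $\bar F,\bar F_1$ are $C^1$. For $j\ge1$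 we have $\partial_j\log\bar D=Q[\partial_j\log D]$, and the quotient rule gives $\partial_jQ[a]=Q[\partial_ja]+\operatorname{Cov}_Q(a,\partial_j\log D)$ for any $C^1$ function $a$. Hence, for $i\ne j$ in $\{1,\dots,l-1\}$,
\begin{align*}
\partial_j\partial_i\log\bar D&=Q[\partial_j\partial_i\log D]+\operatorname{Cov}_Q(\partial_i\log D,\partial_j\log D),\\
\partial_j\bar F&=Q[\partial_jF]+\operatorname{Cov}_Q(F,\partial_j\log D).
\end{align*}
By hypothesis $\partial_i\log D$ and $\partial_j\log D$ are non-decreasing in $s_0$, and $F$ is non-increasing in $s_0$. By Chebyshev's inequality the first line is $\ge0$ and the second is $\le0$; the same holds with $\tilde F$ in place of $F$. The induction hypothesis gives $\operatorname{Cov}(\bar F,\bar F_1)\ge0$, and the law of total covariance, $\operatorname{Cov}(F,\tilde F)=E[\operatorname{Cov}(F,\tilde F\mid s^+)]+\operatorname{Cov}(\bar F,\bar F_1)$, concludes the proof.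
\end{proof}

\begin{proposition}\label{prop:cov}
Let $\mathbf p$ have bounded support and $p_0=0$, let $l\ge1$, $t\ge0$, and let $\psi$ be $C^1$ and non-decreasing on $(0,\infty)$. Then
\[
\operatorname{Cov}_t\bigl(\Phi,\psi(h)\bigr)\ \ge\ \mathbb E_t\bigl[\operatorname{Cov}_t(\Phi,\psi(h)\mid s^+)\bigr]\ \ge\ 0 .
\]
Hence $J_l^{\alpha,\psi}(\gamma)\ge0$ for all $l\ge0$, $\alpha>0$, $\gamma\ge0$.
\end{proposition}

\begin{proof}
In \eqref{eq:spine}, $\rho_i$ is a function of $s_i$ and $\rho_{i+1}$ with partial derivatives $-\rho_i^2/\lambda$ and $+\rho_i^2/\lambda$. By the chain rule,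
\[
\frac{\partial\rho_i}{\partial s_j}=-\prod_{k=i}^j\frac{\rho_k^2}\lambda\quad(j\ge i),\qquad\frac{\partial\rho_i}{\partial s_j}=0\quad(j<i).
\]
So every $\rho_i$ has non-positive partial derivatives, and so do $\Phi$ and $h$, which are polynomials in the $\rho_i$ with non-negative coefficients, and $\psi(h)$. Next, $\log D_t=\sum_{i<l}\log\rho_i+t\rho_0-t-l\log\lambda$, so
\[
\partial_j\log D_t=-\sum_{i\le j}\frac{\rho_i}\lambda\prod_{k=i+1}^j\frac{\rho_k^2}\lambda\;-\;t\prod_{k=0}^j\frac{\rho_k^2}\lambda .
\]
This is minus a polynomial in the $\rho_k$ with non-negative coefficients, hence non-decreasing in every $s_i$: $\partial_i\partial_j\log D_t\ge0$. Apply Lemma~\ref{lem:fkg} with $\chi_i$ the law of $\hat s_i$, $D=D_t$, $F=\Phi$, $\tilde F=\psi(h)$. The last claim follows from \eqref{eq:J}.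
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
\emph{Bounded support.} By Proposition~\ref{prop:cov} with $\psi=\log$, every term in \eqref{eq:meanH} is non-negative. For $r>1$ the function $\psi_r$ is increasing, so \eqref{eq:meanP} is $\le0$. For $0<r<1$ the function $-\psi_r$ is increasing and $J^{\alpha,\psi_r}=-J^{\alpha,-\psi_r}\le0$, so \eqref{eq:meanP} is $\ge0$.

\emph{General case.} Let $T^N\subset T$ be the tree built from the variables $\nu_u\wedge N$: each vertex keeps its first $N$ children. It is a GW tree with a bounded law and no leaves. The law $\mu_n$ depends only on the tree up to level $n$, which is finite, so almost surely $\mu_n^{T^N}=\mu_n^T$ for all large $N$. By (E1), $0\le H(\mu_n^{T^N})\le\log Z_n$, and $\sum_z\mu_n^{T^N}(z)^r\le Z_n$ since each term is at most $1$. Both bounds are integrable because $m<\infty$. By dominated convergence, for each $\lambda>0$,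
\begin{equation}\label{eq:trunc}
\mathbb E\bigl[H(\mu_n^{T^N})\bigr]\to\mathbb E\bigl[H(\mu_n^T)\bigr]\qquad(N\to\infty),
\end{equation}
and the mean power sums converge for the same reason. A pointwise limit of monotone functions is monotone.
\end{proof}

\section{From the hitting law to the harmonic measure}\label{sec:limit}

Let $\mathbf p$ satisfy \eqref{eq:hyp} with $p_0=0$, and fix $\lambda\in(0,m)$. We write $P_T$ for the law of the walk on $T\cup\{\varnothing_*\}$ given $T$, and $\mathbb P,\mathbb E$ for the joint law of tree and walk. Entropies are taken under $P_T$, so they are functions of $T$. Let $H_n=H(\mu_n)$.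

\begin{proposition}\label{prop:limit}
$\displaystyle\lim_{n\to\infty}\frac1n\mathbb E[H_n]=d_\lambda$.
\end{proposition}

There are two gaps between \eqref{eq:dim} and this statement. The limit \eqref{eq:dim} is almost sure, and we need it in mean; and it concerns $\xi_n$, the vertex through which level $n$ is left for good, rather than the vertex at which level $n$ is first reached.

\begin{lemma}\label{lem:xi}
$\frac1n\mathbb E[H(\xi_n)]\to d_\lambda$.
\end{lemma}

\begin{proof}
Let $Y_n=-\log\mu_\lambda^T(\{\eta:\eta_n=\xi_n\})$. Then $Y_n/n\to d_\lambda$ almost surely by (K2), and $\mathbb EY_n=\mathbb E[H(\xi_n)]$ by the definition of entropy. The law of $\xi_n$ has at most $Z_n$ atoms, so those of mass less than $e^{-t}/Z_n$ have total mass at most $e^{-t}$. Thus $P_T(Y_n-\log Z_n>t)\le e^{-t}$, and $\mathbb E(Y_n-\log Z_n)^+\le1$. With \eqref{eq:Z},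
\[
0\le\frac{Y_n}n\le\log m+\frac1n\Bigl(\log^+W_n+(Y_n-\log Z_n)^+\Bigr),
\]
and the last term has mean at most $2/n$. So $(Y_n/n)$ is uniformly integrable, and the means converge.
\end{proof}

Let $\beta=P_T(\text{never hit }\varnothing_*)$ and $\beta^{(j)}=P_T(\text{hit level }j\text{ before }\varnothing_*)$, which agrees with the notation of Section~\ref{sec:average}. By transience, $\beta>0$ almost surely, and $\beta^{(j)}\downarrow\beta$: a walk that never hits $\varnothing_*$ reaches every level, and a walk that reaches every level before $\varnothing_*$ never hits it. Let $\beta_u,\beta_u^{(j)}$ be the same quantities for $T_u$, with $u^-$ in the role of $\varnothing_*$.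

\begin{proof}[Proof of Proposition~\ref{prop:limit}]
After reaching level $n$ the walk may backtrack, but it is unlikely to backtrack $j$ levels when $j$ is large. So we compare at level $n-j$. Fix $1\le j<n$, let $V=X_{\sigma_n}$, which has law $\mu_n$, let $A$ be its ancestor at level $n-j$, and let $B=\xi_{n-j}$. In what follows $u$ runs over level $n-j$, and $\pi_u$, $\theta(u)=P_T(A=u)$ are as in Section~\ref{sec:finite}.

\emph{An independent weight.} The weight $\theta(u)$ depends on $T_u$, so the subtree at $A$ need not be a GW tree. We bound $\theta(u)$ by $\pi_u$, since $\mathbf 1_{u\in T}\pi_u$ is independent of $T_u$. We have $\pi_u\beta_u^{(j)}\le\theta(u)\le\pi_u$: for the lower bound, let the walk reach level $n$ from its first visit to $u$ without hitting $u^-$. As $\sum_u\theta(u)=1$, taking expectations in the lower bound gives $\mathbb E[\sum_u\pi_u]\,\mathbb E\beta^{(j)}\le1$. Hence, for every function $F\ge0$ of a tree,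
\begin{equation}\label{eq:weight}
\mathbb E\sum_u\theta(u)F(T_u)\le\mathbb E\Bigl[\sum_u\pi_u\Bigr]\mathbb EF(T)\le\frac{\mathbb EF(T)}{\mathbb E\beta}.
\end{equation}

\emph{$A$ and $B$ rarely differ.} Let $R$ be the expected number of steps $u^-\to u$ made before $\sigma_n$. The event $A=u$ occurs exactly when one of these steps, necessarily the last, is followed by a path that reaches level $n$ before $u^-$. By the strong Markov property, $\theta(u)=R\beta_u^{(j)}$. The event that $A=u$ and $u^-$ is not hit after $\sigma_n$ occurs exactly when one of these steps is followed by a path that never hits $u^-$, since by transience such a path reaches level $n$, inside $T_u$. Its probability is $R\beta_u$. If $A=u$ and $B\ne u$, the walk leaves $T_u$ after $\sigma_n$, through $u^-$. So $P_T(A=u,B\ne u)\le R(\beta_u^{(j)}-\beta_u)=\theta(u)(1-\beta_u/\beta_u^{(j)})$, and by \eqref{eq:weight}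
\[
\mathbb P(A\ne B)\le\delta_j:=\frac1{\mathbb E\beta}\,\mathbb E\Bigl[1-\frac\beta{\beta^{(j)}}\Bigr].
\]
The bound does not depend on $n$, and $\delta_j\to0$ by bounded convergence, because $\beta^{(j)}\downarrow\beta>0$.

\emph{Comparing entropies.} By (E3) and \eqref{eq:Z}, both $H(A\mid B)$ and $H(B\mid A)$ are at most $\log2+P_T(A\ne B)\,n\log m+\log^+W_{n-j}$, which has mean at most $\log2+\delta_jn\log m+1$. Given $A=u$, the vertex $V$ is one of the $Z_j(T_u)$ vertices at level $j$ of $T_u$; by (E1), \eqref{eq:weight} and \eqref{eq:Z},
\[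
\mathbb E[H(V\mid A)]\le\mathbb E\sum_u\theta(u)\log Z_j(T_u)\le\frac{j\log m}{\mathbb E\beta}.
\]
By (E2), $H_n=H(A)+H(V\mid A)$ and $-H(B\mid A)\le H(A)-H(B)\le H(A\mid B)$. Therefore
\[
\bigl|\mathbb E[H_n]-\mathbb E[H(\xi_{n-j})]\bigr|\le\log2+1+\delta_jn\log m+\frac{j\log m}{\mathbb E\beta}.
\]
Dividing by $n$ and using Lemma~\ref{lem:xi} gives $\limsup_n|\frac1n\mathbb E[H_n]-d_\lambda|\le\delta_j\log m$. Let $j\to\infty$.
\end{proof}

By Theorem~\ref{thm:finite} and Proposition~\ref{prop:limit}, $d_\lambda$ is a pointwise limit on $(0,m)$ of non-decreasing functions of $\lambda$. So it is non-decreasing, which answers the question of Section~\ref{sec:intro}.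

\section{Strict monotonicity and the bounds}\label{sec:strict}

To obtain a strict inequality after dividing by $n$, we need $\frac d{d\lambda}\mathbb E[H_n]$ to grow linearly in $n$: each level must contribute a fixed amount to \eqref{eq:meanH}. So we need a lower bound on $J_l$ that is uniform in the height $l\ge1$ and in the truncation. The first inequality of Proposition~\ref{prop:cov} is designed for this. It isolates the fluctuation of the single variable $s_0$, and this fluctuation is bounded below because the first spine vertex can have two different numbers of children.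

Fix $[\lambda_1,\lambda_2]\subset(0,m)$. As $\mathbf p$ is not a Dirac mass and $p_0=0$, there are $1\le a<b$ with $p_a,p_b>0$. Choose $N_0>b$ with $\mathbb E[\nu\wedge N_0]>\lambda_2$. The law of $\nu\wedge N_0$ is bounded, charges $a$ and $b$, and has mean greater than $\max(1,\lambda_2)$; so it satisfies \eqref{eq:hyp}, and by (K1) the $\lambda_2$-biased walk on $T^{N_0}$ is transient. Let $\beta_*>0$ be the mean of $\beta$ for this walk. The recursion $\beta^{(0)}=1$, $\beta^{(l)}=S/(\lambda+S)$, with $S$ the sum of the $\beta^{(l-1)}$ of the children of the root, shows by induction that $\beta^{(l)}$ does not decrease when a tree without leaves is enlarged or when $\lambda$ is lowered; and $\beta^{(l)}\ge\beta$. Since $T^{N_0}\subset T^N$,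
\begin{equation}\label{eq:betastar}
\mathbb E\beta^{(l)}\ge\beta_*\qquad\text{for the tree }T^N,\quad N\ge N_0,\ \lambda\in[\lambda_1,\lambda_2],\ l\ge0 .
\end{equation}
Fix $N\ge N_0$ and $\lambda\in[\lambda_1,\lambda_2]$, and use the notation of Sections~\ref{sec:average} and~\ref{sec:fkg} for the law of $\nu\wedge N$. Its mean $M$ lies in $[1,m]$, and it gives mass $p_a$ to $a$ and $p_b$ to $b$.

\begin{lemma}\label{lem:K}
For $l\ge1$ and $t\in[0,1]$,
\[
K_t:=\langle1\rangle_t^2\operatorname{Cov}_t(\Phi,\log h)\ \ge\ k_0:=\frac{ab\,p_ap_b\,\beta_*^4\,\lambda_1^2}{e^3\,m^2\,(\lambda_2+b)^6}>0 .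
\]
\end{lemma}

\begin{proof}
\emph{From covariance to variance.} The numbers $\rho_1,\dots,\rho_l$ depend only on $s^+$. So $\Phi=\rho_0(\frac1\lambda+\Phi_1)$ and $\log h=\log\rho_0+C$, where $\Phi_1=\frac1\lambda\sum_{1\le i<l}\prod_{1\le j\le i}\rho_j\ge0$ and $C$ depend only on $s^+$. On $(0,1)$ the logarithm has slope at least $1$, so $(x-x')(\log x-\log x')\ge(x-x')^2$. Writing the conditional covariance with an independent copy gives $\operatorname{Cov}_t(\Phi,\log h\mid s^+)\ge\frac1\lambda\operatorname{Var}_t(\rho_0\mid s^+)$, and by Proposition~\ref{prop:cov}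
\begin{equation}\label{eq:Kvar}
K_t\ge\frac1\lambda\,\langle1\rangle_t\cdot\langle1\rangle_t\,\mathbb E_t\bigl[\operatorname{Var}_t(\rho_0\mid s^+)\bigr].
\end{equation}

\emph{The conditional variance.} Factor $D_t=\frac1\lambda\,\omega\prod_{i=1}^{l-1}\frac{\rho_i}\lambda$ with $\omega=\rho_0e^{-t(1-\rho_0)}\le1$. Fix $s^+$. Under $\mathbb P_t$ the conditional law of $s_0$ has density $\omega/\mathcal Z$ with respect to the law of $\hat s_0$, where $\mathcal Z=\mathcal Z(s^+)\le1$ is the mean of $\omega$. Let $(\hat\nu,\hat s_0)$ and $(\hat\nu',\hat s_0')$ be independent copies as in Lemma~\ref{lem:mto}, and let $\rho_0,\omega$ and $\rho_0',\omega'$ be computed from them with the same $s^+$. Then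
\[
\mathcal Z\operatorname{Var}_t(\rho_0\mid s^+)=\frac1{2\mathcal Z}\,\mathbb E\bigl[\omega\omega'(\rho_0-\rho_0')^2\bigr]\ge\frac{ap_a\,bp_b}{M^2}\,\mathbb E\bigl[\omega\omega'(\rho_0-\rho_0')^2\,\big|\,\hat\nu=a,\ \hat\nu'=b\bigr],
\]
where we used $1/\mathcal Z\ge1$ and kept the two cases $(\hat\nu,\hat\nu')=(a,b)$ and $(b,a)$, which contribute equally. In the case $(a,b)$, both $\hat s_0$ and $\hat s_0'$ are at most $b-1$, so \eqref{eq:spine} gives $\rho_0,\rho_0'\ge\frac\lambda{\lambda+b}$ and
\[
\omega\omega'\ge\frac{e^{-2}\lambda^2}{(\lambda+b)^2},\qquad|\rho_0-\rho_0'|=\frac{\rho_0\rho_0'}\lambda|\hat s_0-\hat s_0'|\ge\frac\lambda{(\lambda+b)^2}|\hat s_0-\hat s_0'| .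
\]
In this case $\hat s_0'-\hat s_0$ has mean $(b-a)\mathbb E\beta^{(l-1)}\ge\beta_*$, so its second moment is at least $\beta_*^2$. Hence, for every $s^+$,
\[
\mathcal Z\operatorname{Var}_t(\rho_0\mid s^+)\ge\kappa:=\frac{ab\,p_ap_b}{m^2}\,\frac{e^{-2}\lambda^4}{(\lambda+b)^6}\,\beta_*^2 .
\]

\emph{Averaging over $s^+$.} By Lemma~\ref{lem:mto}, integrating first over $\hat s_0$,
\[
\langle1\rangle_t\,\mathbb E_t\bigl[\operatorname{Var}_t(\rho_0\mid s^+)\bigr]=M^l\,\mathbb E\Bigl[\frac1\lambda\prod_{i=1}^{l-1}\frac{\rho_i}\lambda\cdot\mathcal Z\operatorname{Var}_t(\rho_0\mid s^+)\Bigr]\ge\frac{M\kappa}\lambda\cdot M^{l-1}\,\mathbb E\prod_{i=1}^{l-1}\frac{\rho_i}\lambda .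
\]
The variables $\hat s_1,\dots,\hat s_{l-1}$ are the spine variables for height $l-1$, and the product is the function $h$ for that height. So Lemma~\ref{lem:mto} at height $l-1$ identifies the last factor as $\mathbb E\sum_{|w|=l-1}h(w)=\mathbb E\beta^{(l-1)}\ge\beta_*$; for $l=1$ it equals $1\ge\beta_*$. Also $\langle1\rangle_t=\mathbb E[\beta^{(l)}e^{-t\beta^{(l)}}]\ge e^{-1}\beta_*$. Inserting these bounds and $M\ge1$ in \eqref{eq:Kvar} gives $K_t\ge e^{-1}\beta_*^2\kappa/\lambda^2\ge k_0$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]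
\emph{Linear growth of the derivative.} Consider \eqref{eq:meanH} for $T^N$. All terms are non-negative; keep those with $|u|\le n-2$, so that $l=n-|u|-1\ge1$, and $\nu(u)=b$. For these, $g_u+s_{y,y'}\le\lambda+b$. Since $K_t\ge0$ for all $t\ge0$, \eqref{eq:J} and Lemma~\ref{lem:K} give
\[
J_l(g_u+s_{y,y'})\ge2\int_0^1te^{-t(\lambda+b)}k_0\,dt\ge e^{-(\lambda_2+b)}k_0 .
\]
There are $b(b-1)$ ordered pairs $(y,y')$. The number of children of $u$ is independent of $\mathbf 1_{u\in T^N}\pi_u$, and $\sum_{|u|=k}\pi_u\ge\sum_{|u|=k}\theta(u)=1$ at each of the $n-1$ levels $k=0,\dots,n-2$. Therefore, for $\lambda\in[\lambda_1,\lambda_2]$ and $N\ge N_0$,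
\[
\frac d{d\lambda}\mathbb E\bigl[H(\mu_n^{T^N})\bigr]\ge c\,(n-1),\qquad c:=\tfrac12\,b(b-1)\,p_b\,e^{-(\lambda_2+b)}k_0>0,
\]
and $c$ depends neither on $n$ nor on $N$. Integrate over $[\lambda',\lambda'']\subset[\lambda_1,\lambda_2]$ and let $N\to\infty$ using \eqref{eq:trunc}: the value of $\mathbb E[H_n]$ at $\lambda''$ exceeds its value at $\lambda'$ by at least $c(n-1)(\lambda''-\lambda')$. Dividing by $n$ and applying Proposition~\ref{prop:limit} gives $d_{\lambda''}-d_{\lambda'}\ge c(\lambda''-\lambda')$.

\emph{The bounds.} Let $\lambda\downarrow0$ in \eqref{eq:below}, for a fixed tree cut at level $n$. By induction from the leaves, $\beta_x\to1$ and $S_x\to\nu(x)$. So, by \eqref{eq:below} and \eqref{eq:green}, $\mu_n(z)=S_\varnothing^{-1}\prod_{\varnothing<v<z}(\lambda+S_v)^{-1}\to\prod_{v<z}\nu(v)^{-1}$. The limit is the law at time $n$ of the walk $(X^0_k)$ that always steps to a uniform child, and its entropy is the mean, given $T$, of $\sum_{k<n}\log\nu(X_k^0)$. The vertex $X^0_k$ is chosen using only the vertices of level less than $k$, so $\nu(X^0_k)$ has law $\mathbf p$,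 and the mean entropy is $n\mathbb E\log\nu$. By dominated convergence, with bound $\log Z_n$, $\mathbb E[H_n]\to n\mathbb E\log\nu$ as $\lambda\downarrow0$, and Theorem~\ref{thm:finite} gives $\mathbb E[H_n]\ge n\mathbb E\log\nu$ for all $\lambda>0$. Also $\mathbb E[H_n]\le n\log m$ by (E1) and \eqref{eq:Z}. Proposition~\ref{prop:limit} then gives $\mathbb E\log\nu\le d_\lambda\le\log m$ on $(0,m)$. For $\lambda\in(0,m)$ choose $0<\lambda'<\lambda<\lambda''<m$; then $\mathbb E\log\nu\le d_{\lambda'}<d_\lambda<d_{\lambda''}\le\log m$. By Section~\ref{sec:red}, the theorem follows for every law satisfying \eqref{eq:hyp}, with $\mathbb E\log\nu$ replaced by $\sum_kp_k^*\log k$.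
\end{proof}

\begin{thebibliography}{1}
\bibitem{question}
\texttt{https://scbd-sto.univ-paris13.fr/\allowbreak internet/\allowbreak ederasme\_th\_2018\_rousselin.pdf}
\end{thebibliography}
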